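# Periodic sign functions of odd period with $\sum f(n)/n=0$

Throughout, $p,r,s,P$ denote primes, $\varphi$ is Euler's function, and $r^a\| e$ means that $r^a\mid e$ but $r^{a+1}\nmid e$.

## 1. Periodic functions, Legendre symbols and weights

**Definition 1 (period).** A function $f:\mathbb N\to\mathbb C$ is a number-theoretic function with period $q$ if $f(n+q)=f(n)$ for all positive integers $n$.

We care about those with $f(q)=0$ and $f(n)\in\{-1,1\}$ for $1\le n\le q-1$. For example, with $q=5$ the values $f(1),\dots,f(5)=1,-1,1,-1,0$, repeated, give such a function.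

When does $\sum f(n)/n$ converge? Put $c=f(1)+\dots+f(q)$. The function $f(n)-c/q$ has period $q$ and sum $0$ over a period, so its partial sums are bounded, and $\sum (f(n)-c/q)/n$ converges by Dirichlet's test. Hence $\sum f(n)/n$ converges if and only if $\frac cq\sum\frac1n$ does, that is, if and only if $c=0$. In the example, $c=0$.

**Definition 2 (Legendre symbol and its $L$-value).** For a prime $p\ge3$ let $\chi_p(n)$ be $0$ if $p\mid n$, $1$ if $n$ is a nonzero square mod $p$, and $-1$ otherwise. Put $L(1,\chi_p)=\sum_{n\ge1}\chi_p(n)/n$.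

For example $\chi_5$ takes the values $1,-1,-1,1,0$ at $1,\dots,5$, and $\chi_7(5)=-1$ because the nonzero squares mod $7$ are $1,2,4$. We use these textbook facts: $\chi_p$ is completely multiplicative; the $L$-series of a nonprincipal character converges for real $u>0$ and is continuous there; $L(1,\chi_p)>0$. Moreover, if $p\mid e$, then $n\mapsto\chi_p(n)$ restricted to $\gcd(n,e)=1$ (and $0$ elsewhere) is a nonprincipal character mod $e$. For $u>1$ the Euler product gives
$$\sum_{(m,e)=1}\frac{\chi_p(m)}{m^u}=\prod_{r\mid e}\Bigl(1-\frac{\chi_p(r)}{r^u}\Bigr)\sum_{m\ge1}\frac{\chi_p(m)}{m^u},$$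
and letting $u\to1$ gives the same identity at $u=1$.

**Definition 3 (weights).** For an odd prime $p$ and an odd integer $e\ge1$ put
$$W_p(e)=e\prod_{r\mid e}\Bigl(1-\frac{\chi_p(r)}r\Bigr)=\prod_{r^a\|e,\ a\ge1}r^{a-1}\bigl(r-\chi_p(r)\bigr). \tag{1}$$
If $p\mid e$, put $w_p(e)=W_p(e)/p$.

The function $W_p$ is multiplicative, and $W_p(p^a)=p^a$ since $\chi_p(p)=0$. So $W_p(pe')=p\,W_p(e')$ for every odd $e'$, which means
$$w_p(pe')=W_p(e'), \tag{2}$$
and $w_p(e)$ is a positive integer. Example: $\chi_5(7)=-1$, so $W_5(7)=8$, $W_5(49)=7\cdot 8=56$, and $w_5(5^2\cdot7)=5\cdot8=40$.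

We shall use the following **parity rule** all the time: $w_p(e)$ is odd if and only if $e$ is a power of $p$. Indeed $w_p(p^a)=p^{a-1}$ is odd, while any prime $r\ne p$ dividing $e$ contributes the factor $r-\chi_p(r)=r\mp1$, which is even.

**Definition 4 (character type).** Let $q>1$ be odd. For each divisor $e>1$ of $q$ choose a prime $p(e)\mid e$ and a sign $\varepsilon_e\in\{-1,1\}$. For $n\ge1$ put $g=\gcd(n,q)$ and $e=q/g$, and set
$$f(n)=0\ \text{ if } e=1,\qquad f(n)=\varepsilon_e\,\chi_{p(e)}(n/g)\ \text{ if } e>1.$$
Such an $f$ is said to be of character type. We say that $e$ is assigned to $p(e)$.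

Example: $q=15$, all signs $+$, $p(3)=3$, $p(5)=5$, and the one free choice $p(15)=3$. For $n=1,2,4,7,8,11,13,14$ (where $e=15$) we use $\chi_3(n)$ and get $1,-1,1,1,-1,-1,1,-1$. For $n=3,6,9,12$ (where $e=5$) we use $\chi_5(n/3)$ and get $1,-1,-1,1$. For $n=5,10$ (where $e=3$) we use $\chi_3(n/5)$ and get $1,-1$. So a real character is used on each class of $n$ with the same gcd with $q$, and no value is $0$ except at multiples of $15$.

**Definition 5 (families, signed sums, $d$-full).** A family $V$ is a finite list of positive integers, repetitions allowed, and $|V|$ denotes its sum. A subset sum of $V$ is the sum of a subfamily, possibly empty. A signed sum of $V$ is a number $\sum_{v\in V}\pm v$. If $\sigma$ is the sum of the members with sign $-$, the signed sum is $|V|-2\sigma$; so the signed sums are exactly the numbers $|V|-2\sigma$ with $\sigma$ a subset sum. For an integer $d\ge0$, the family $V$ is $d$-full if $|V|\ge2d$ and every integer in $[d,|V|-d]$ is a subset sum of $V$.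

Example: $V=(2,3,4)$ has $|V|=9$ and subset sums $0,2,3,4,5,6,7,9$. It is $2$-full, and it is not $1$-full, since $1$ is missing.

**Definition 6 (the families $V_p(n)$).** For $n$ odd and $p\mid n$ let $V_p(n)$ be the family of all $w_p(e)$ with $p\mid e\mid n$.

By (2), $V_p(n)$ is also the family of all $W_p(e')$ with $e'\mid n/p$. Example: $V_5(5^2\cdot7^2)=(1,5,8,40,56,280)$. Its odd members are $1$ and $5$, as the parity rule says.

**Definition 7 (conditions on a set of primes).** For a finite set $S$ of primes put $A(S)=\prod_{r\in S}\frac r{r-1}$ and $R_S=\prod_{r\in S}r$. Condition $(\ast)$ for $S$ reads: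

$(\ast)$ for every $p\in S$ there is $s\in S\setminus\{p\}$ with $p\nmid s-\chi_p(s)$.

Example: $S=\{5,7\}$ satisfies $(\ast)$, because $7-\chi_5(7)=8$ and $5-\chi_7(5)=6$; here $A(S)=35/24$. The set $\{5,11\}$ does not: $11-\chi_5(11)=10$ is divisible by $5$.

## 2. Erdős's conjecture and the periods up to $5$

**Conjecture (Erdős).** If $q\ge2$ is an integer (the degenerate case $q=1$, where $f\equiv0$, is excluded) and $f$ is a number-theoretic function with period $q$ for which $f(n)\in\{-1,1\}$ when $n=1,2,\dots,q-1$ and $f(q)=0$, then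
$$\sum_{n=1}^\infty\frac{f(n)}n\ne0$$
whenever the series is convergent.

The problem is taken from "Linear Independence of Logarithms of Cyclotomic Numbers and a Conjecture of Livingston"; it asks for a proof or a disproof. A function $f$ satisfying the hypotheses, with a convergent series of sum $0$, will be called a **counterexample** with period $q$.

Try small periods. By Section 1 the series converges exactly when $f(1)+\dots+f(q-1)=0$. This is a sum of $q-1$ signs, so $q$ must be odd; periods $2$ and $4$ produce no convergent series.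

For $q=3$ we have, up to a global sign, $f(1)=1$, $f(2)=-1$, and the sum $\sum_{k\ge0}\bigl(\frac1{3k+1}-\frac1{3k+2}\bigr)$ is positive.

For $q=5$ we may take $f(1)=1$, and exactly one of $f(2),f(3),f(4)$ is $1$. Group the convergent series in blocks of five and write $x=5k+1$. The patterns $(+,+,-,-)$ and $(+,-,+,-)$ have positive blocks because $1/x$ decreases. For $(+,-,-,+)$ the block is $\bigl(\frac1x-\frac1{x+1}\bigr)-\bigl(\frac1{x+2}-\frac1{x+3}\bigr)$, positive because $1/x$ is strictly convex. So the conjecture holds for $q\le5$. It nevertheless fails.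

**Theorem A.** The conjecture is false.

**Theorem B.** Let $S$ be a finite set of primes $\ge5$ with $A(S)>2$ and $(\ast)$. Let $P>\max S+1$ be a prime with $p\nmid P-\chi_p(P)$ for all $p\in S$ (for example $P\equiv2\bmod p$ for all $p\in S$). Then there is an even $T$ such that for every sufficiently large even $t$ the integer $q=R_S^{\,t}P^T$ is the period of a counterexample.

The example in parentheses is legitimate: if $P\equiv2\bmod p$ with $p\ge5$, then $P-\chi_p(P)\equiv2\mp1\in\{1,3\}\bmod p$, which is not $0$.

**Theorem B implies Theorem A.** Take $S=\{5,7,11,13,17,19,23\}$. Then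
$$A(S)=\frac{37182145}{18247680}>2,\qquad\text{since } 2\cdot18247680=36495360.$$
Condition $(\ast)$: for $p\in S$, $p\ne5$, take $s=5$; then $5-\chi_p(5)\in\{4,6\}$ is not divisible by $p\ge7$. For $p=5$ take $s=7$; then $7-\chi_5(7)=8$. By Dirichlet's theorem on primes in progressions there is a prime $P>24$ with $P\equiv2\bmod R_S$. Theorem B applies. $\square$

The rest of the notes proves Theorem B and then some sharper statements.

## 3. From the series to signed sums of weights

A single character $\chi_p$ with $q=p$ satisfies the hypotheses of the conjecture, but $L(1,\chi_p)\neq0$. A character modulo a composite $q$ vanishes at too many places. Functions of character type fill in those places, and their series can be evaluated.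

**Lemma 1.** A function $f$ of character type has period $q$, $f(q)=0$, $f(n)=\pm1$ for $q\nmid n$, its series converges, and
$$\sum_{n\ge1}\frac{f(n)}n=\frac1q\sum_{p\mid q}L(1,\chi_p)\sum_{e:\,p(e)=p}\varepsilon_eW_p(e). \tag{3}$$

*Proof.* With $g=\gcd(n,q)$ and $e=q/g$ we have $\gcd(n/g,e)=1$. Hence if $e>1$ then $p(e)\nmid n/g$ and $f(n)=\pm1$. The case $e=1$ means $q\mid n$. Replacing $n$ by $n+q$ does not change $g$ and adds $q/g=e\equiv0\bmod p(e)$ to $n/g$, so $f(n+q)=f(n)$.

The integers $n$ with $q/\gcd(n,q)=e$ are $n=(q/e)m$ with $\gcd(m,e)=1$. For such $n$ we have $\frac1n=\frac eq\cdot\frac1m$, so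
$$\sum_{n\le N}\frac{f(n)}n=\sum_{1<e\mid q}\varepsilon_e\,\frac eq\sum_{m\le Ne/q,\ (m,e)=1}\frac{\chi_{p(e)}(m)}m .$$
There are finitely many $e$. As $N\to\infty$ the inner sum tends, by Section 1, to $L(1,\chi_{p(e)})\prod_{r\mid e}(1-\chi_{p(e)}(r)/r)$, and $e$ times this product is $W_{p(e)}(e)$. Collecting the $e$ with $p(e)=p$ gives (3). $\square$

For the function with $q=15$ in Section 1: $W_3(3)=3$, $W_3(15)=3\cdot6=18$, $W_5(5)=5$, so the sum is $\frac1{15}\bigl(21L(1,\chi_3)+5L(1,\chi_5)\bigr)>0$.

By (3), and dividing by $p$, it suffices to choose the primes $p(e)$ and signs $\varepsilon_e$ so that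
$$\sum_{e:\,p(e)=p}\varepsilon_e\,w_p(e)=0\qquad\text{for every prime }p\mid q. \tag{4}$$
The analysis is gone. We must split the divisors $e>1$ of $q$ among the primes of $q$, each $e$ going to one of its own prime factors, and then each prime must balance the weights it has received.

## 4. Parity, residues mod $p$ and size: what (4) demands

Before solving (4), see how it fails in small cases.

If $q=p^k$, every divisor $p^j$ goes to $p$ and (4) reads $\pm1\pm p\pm\dots\pm p^{k-1}=0$. The left side is $\equiv\pm1\bmod p$. So there is no solution.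

If $q=5^2\cdot7^2$, look at the prime that receives $e=q$. If it is $5$, the weights available are among $1,5,8,40,56,280$, and $280$ must be used; but the other five sum to $110$. If it is $7$, then $\chi_7(5)=-1$ gives $V_7(q)=(1,7,6,42,30,210)$, and $210$ exceeds the sum $86$ of the others. There is no solution.

These failures are instances of three general obstructions.

**Lemma 2.** Let $q>1$ be odd and suppose that choices $p(e),\varepsilon_e$ satisfy (4). Then $q$ is a perfect square; the set of primes dividing $q$ satisfies $(\ast)$; in particular $3\nmid q$; and $q/\varphi(q)>2$.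

*Proof.* **Parity.** Let $p\mid q$. The divisors $p^j$ with $1\le j\le v_p(q)$ can only be assigned to $p$, and by the parity rule their weights are exactly the odd weights in (4). The sum is $0$, so their number $v_p(q)$ is even.

**Residues mod $p$.** Suppose $p\mid s-\chi_p(s)$ for all primes $s\mid q$, $s\ne p$. Let $p\mid e\mid q$, $e\neq p$. If $e$ has a prime factor $s\ne p$, then $w_p(e)$ has the factor $s-\chi_p(s)$, divisible by $p$. If $e=p^j$ with $j\ge2$, then $w_p(e)=p^{j-1}$. So $p\mid w_p(e)$ for every $e\ne p$, while $w_p(p)=1$, and $e=p$ is assigned to $p$. The sum in (4) is then $\equiv\pm1\bmod p$, a contradiction. Thus $(\ast)$ holds. Since $s\equiv\chi_3(s)\bmod3$ for every prime $s\ne3$, condition $(\ast)$ fails at $p=3$ for any set containing $3$; so $3\nmid q$.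

**Size.** Let $p=p(q)$. In (4) the term $w_p(q)$ is canceled by the other terms, so $w_p(q)\le\sum_{p\mid e\mid q,\ e\ne q}w_p(e)$, that is, $2w_p(q)\le\sum_{p\mid e\mid q}w_p(e)$. Divide by $w_p(q)$ and factor by multiplicativity. With $t_r=v_r(q)$,
$$2\le\Bigl(\sum_{b=0}^{t_p-1}p^{-b}\Bigr)\prod_{r\mid q,\ r\ne p}\Bigl(\sum_{i=0}^{t_r-1}r^{-i}+\frac1{r^{t_r-1}(r-\chi_p(r))}\Bigr).$$
Here the last fraction comes from the exponent $0$ of $r$. Now
$$\frac1{r^{t-1}(r-\chi_p(r))}\le\frac1{r^{t-1}(r-1)}=\sum_{i\ge t}r^{-i},$$
so each factor with $r\ne p$ is at most $\frac r{r-1}$, and the factor of $p$ is strictly less than $\frac p{p-1}$. Hence $2<\prod_{r\mid q}\frac r{r-1}=q/\varphi(q)$. $\square$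

Thus the hypotheses of Theorem B (even exponents, $(\ast)$, primes $\ge5$, a product near or above $2$) are not decoration. Note also that a solution of (4) needs at least seven primes: the largest value of $\prod\frac r{r-1}$ over six primes $\ge5$ is attained at $5,7,11,13,17,19$ and equals $\frac{1616615}{829440}<2$. We cannot expect an example by hand.

## 5. Why the least prime factor is not enough, and how layers in $P$ help

The first rule one would try is $p(e)=$ least prime factor of $e$. It gives the small primes many mixed divisors, but it breaks at the largest prime $p$ of $q$. That prime receives only $e=p,p^2,\dots,p^{t}$, with weights $1,p,\dots,p^{t-1}$, and $\pm1\pm p\pm\cdots\equiv\pm1\bmod p$. The rule "greatest prime factor" breaks in the same way at the smallest prime.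

So every prime needs mixed divisors. We shall prove (Lemma 6) that if $p$ received all $e\mid n$ with $p\mid e$, everything would be fine: $V_p(n)$ is $d$-full with $d$ independent of the exponents. But this cannot be used for two primes $p,p'$ of $n$ at once, because the divisors of $n$ divisible by $pp'$ would be needed twice.

The way out is one additional prime $P$. Let $Q=R_S^{\,t}$, let $S=\{p_1,\dots,p_m\}$, and call $\{P^je':e'\mid Q\}$ the layer $j$. If $p_i\mid e'\mid Q$ and $j\ge1$, then
$$w_{p_i}(P^je')=P^{j-1}\bigl(P-\chi_{p_i}(P)\bigr)\,w_{p_i}(e').$$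
So inside each layer $j\ge1$ there sits a copy of the whole family $V_{p_i}(Q)$, scaled by a constant. Different layers are disjoint, so we can give each $p_i$ its own layer, and the copies do not compete. Three things must then be arranged.

1. A copy scaled by $a$ produces only multiples of $a$. Layer $0$ (the divisors of $Q$), split by least prime factor, must therefore give $p_i$ a signed sum divisible by $a$. The pure powers of $p_i$ can adjust residues mod $a$.
2. $P$ itself must balance what is left. It receives all of the layers $1,\dots,\tau$, which form a full family by Lemma 6 applied to $S\cup\{P\}$.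
3. $P$ also receives the leftovers of the layers given to $p_1,\dots,p_m$. These leftovers omit the prime $p_i$ altogether, so they are small compared with the full layers when $t$ is large.

Sections 6 to 9 prove that the families $V_p(n)$ are full. Section 10 carries out the plan.

## 6. Adding one member to a full family

The purpose of this lemma is to let us build $V_p(n)$ one member at a time.

**Lemma 3.** If $V$ is $d$-full and $v\le|V|-2d+1$, then $V\cup\{v\}$ is $d$-full.

*Proof.* Without $v$ we obtain all integers of $[d,|V|-d]$, with $v$ all integers of $[d+v,|V|-d+v]$. Since $d+v\le(|V|-d)+1$, there is no integer gap between them, and the union contains all integers of $[d,(|V|+v)-d]$. Also $|V|+v\ge2d$. $\square$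

With $V=(2,3,4)$ and $d=2$ the bound is $v\le6$. Adding $6$ gives $[2,7]\cup[8,13]$, all of $[2,13]$. Adding $7$ loses the number $8$: the subset sums of $(2,3,4,7)$ are $0,2,3,4,5,6,7,9,10,11,12,13,14,16$. So the bound cannot be relaxed in general.

The $d$ never changes. So we need two things: a first $d$-full family to start from, and a guarantee that each new member is at most the sum of what is already there, minus $2d$. The guarantee comes first.

## 7. Each large weight is smaller than the sum of the weights below it

To add the weights in increasing order, each weight $W(e)$ should be exceeded, by a definite proportion, by the sum of the smaller ones. If all exponents of $e$ are large this follows by looking at $e/d$ for $d>1$: the weights $W(e)/d$ add up to nearly $(A(S)-1)W(e)$. This is where $A(S)>2$ enters. The argument breaks down for $e=s^a$, $a\ge1$: with $g=s-\chi(s)$, the weights of its proper divisors sum to $1+g\frac{s^{a-1}-1}{s-1}\le1+\frac32(s^{a-1}-1)<4s^{a-1}\le g s^{a-1}=W(e)$ when $s\ge5$. So one must use $e'$ that do not divide $e$. We trade powers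 of $s$ for powers of a prime $r$ whose exponent in $e$ is small.

**Lemma 4 (growth).** Let $S$ be a finite set of primes $\ge5$ with $A(S)>2$, and let $\chi:S\to\{-1,0,1\}$. For $e=\prod_{r\in S}r^{a_r}$ put $W(e)=\prod_{a_r\ge1}r^{a_r-1}(r-\chi(r))$. There are $K,t_0,\delta>0$ such that for every $n=\prod_{r\in S}r^{t_r}$ with all $t_r\ge t_0$ and every $e\mid n$ with $W(e)\ge K$,
$$\sum_{e'\mid n,\ W(e')<W(e)}W(e')\ge(1+\delta)W(e).$$

*Proof.* **Choice of constants.** As $m\to\infty$ the product $\prod_{r\in S}(1+r^{-1}+\dots+r^{-m})$ tends to $A(S)>2$. Fix $m\ge1$ and $0<\delta\le1$ for which it is at least $2+\delta$. Put $R=\max S$, $k_0=2R$, $t_0=m+k_0$, $\Pi=\prod_{r\in S}(r+1)$. Let $a_*$ be an integer with $a_*>m$ and $a_*>1+k_0\frac{\log(R+1)}{\log2}$, and put $K=\Pi^{a_*}$. Let $e=\prod r^{a_r}\mid n$ with $W(e)\ge K$.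

**Case 1: all $a_r>m$ (use divisors of $e$).** Let $1<d\mid\prod_{r\in S}r^m$. All exponents of $e/d$ are still $\ge1$, so $W(e/d)=W(e)/d<W(e)$. The sum of these weights is $W(e)\bigl(\prod_{r\in S}(1+\dots+r^{-m})-1\bigr)\ge(1+\delta)W(e)$.

**Case 2: $a_r\le m$ for some $r\in S$ (trade $s$ for $r$).** We have $W(e)\le\prod_u(u+1)^{a_u}\le\Pi^{\max_ua_u}$, and $W(e)\ge\Pi^{a_*}$, so some $s\in S$ has $a_s\ge a_*>m$. In particular $s\ne r$.

For $1\le k\le k_0$ let $\rho_k=W(r^{a_r+k})/W(r^{a_r})$. This is $r^k$ if $a_r\ge1$ and $r^{k-1}(r-\chi(r))$ if $a_r=0$, so $1<\rho_k\le(r+1)^k$. Let $l_k$ be the least integer $l\ge0$ with $\rho_ks^{-l}<1$. As $\rho_k>1$, we have $l_k\ge1$. By minimality $\rho_ks^{-(l_k-1)}\ge1$, which gives both $\rho_ks^{-l_k}\ge1/s$ and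
$$l_k\le1+\frac{\log\rho_k}{\log s}\le1+k_0\frac{\log(r+1)}{\log s}\le 1+k_0\frac{\log(R+1)}{\log2}<a_*\le a_s.$$
Put $e_k=e\,r^k/s^{l_k}$. It divides $n$, because $a_r+k\le m+k_0=t_0\le t_r$. Its exponent of $s$ is $a_s-l_k\ge1$, so passing from $e$ to $e_k$ multiplies the $s$-part of the weight by exactly $s^{-l_k}$. Hence $W(e_k)=W(e)\rho_ks^{-l_k}\in[W(e)/s,\,W(e))$. The $e_k$ are distinct since their $r$-exponents are. So the sum in the lemma is at least $k_0W(e)/s\ge2W(e)\ge(1+\delta)W(e)$. $\square$

## 8. Sums of distinct numbers $p^as^b$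

Now the starting family. Its core comes from the following published theorem.

**Birch's theorem** (B. J. Birch, *Note on a problem of Erdős*, Proc. Cambridge Philos. Soc. 55 (1959), 370–373). If $p,s>1$ are coprime integers, every sufficiently large integer is a sum of distinct numbers $p^as^b$ with $a,b\ge0$.

For $p=5$, $s=7$ the numbers are $1,5,7,25,35,49,\dots$, and $2$ is not a sum of distinct ones; so "sufficiently large" is needed, and so is the $d$ in "$d$-full". We need a finite version: with only the first $j$ numbers, we want all integers up to a bounded distance from their total.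

**Lemma 5.** Let $p\ne s$ be primes, let $u_1<u_2<\cdots$ be the increasing enumeration of $\{p^as^b:a,b\ge0\}$, and let $U_j=u_1+\dots+u_j$. There are $d_0,j_0$ such that $(u_1,\dots,u_j)$ is $d_0$-full for all $j\ge j_0$.

*Proof.* **Step (i): $u_{j+1}\le\frac32u_j$ for all large $j$.** The purpose is to make the next number small compared with what has been covered. The number $\theta=\log p/\log s$ is irrational, because $p^x=s^y$ is impossible for positive integers $x,y$. So the fractional parts of $\theta,2\theta,3\theta,\dots$ are dense in $[0,1]$. Put $\eta=\log\frac32/\log s$. Choose $x$ with $x\theta\ge1$ and $0<x\theta-y<\eta$, where $y=\lfloor x\theta\rfloor\ge1$; this says $1<p^xs^{-y}<\frac32$. Choose $x'\ge1$ with $0<y'-x'\theta<\eta$, where $y'=\lfloor x'\theta\rfloor+1\ge1$; this says $1<s^{y'}p^{-x'}<\frac32$. If $u=p^as^b$ is large, then $b\ge y$ or $a\ge x'$, since otherwise $u<p^{x'}s^{y}$. So $up^xs^{-y}$ or $us^{y'}p^{-x'}$ is a member of the sequence in $(u,\frac32u)$.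

**Step (ii): arbitrarily long gaps occur arbitrarily far out.** If $p^as^b\le X$, then $a$ and $b$ are at most $\log X/\log2$, so only $O(\log^2X)$ of the $u_i$ are $\le X$. If the gaps were bounded from some point on, this number would grow at least linearly in $X$.

**Step (iii): the start of an induction.** By Birch's theorem there is $h\ge1$ such that every integer $\ge h$ is a sum of distinct $u_i$. An integer in $[h,u_{j+1}-1]$ can use only $u_1,\dots,u_j$. So the subset sums of $u_1,\dots,u_j$ contain $[h,u_{j+1}-1]$, and with $u_{j+1}$ added we get $[h+u_{j+1},2u_{j+1}-1]$ as well. Nearly, but not quite: these leave out $u_{j+1},\dots,u_{j+1}+h-1$. A single long gap in the sequence bridges these $h$ integers.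

Using (i) and (ii), choose $k$ such that $u_{j+1}\le\frac32u_j$ for all $j\ge k$, $u_{k+1}\ge2h$, and $u_{k+2}-u_{k+1}\ge h$. For $j\ge k+1$ let $M_j$ be the largest integer such that all integers in $[h,M_j]$ are subset sums of $u_1,\dots,u_j$. Subset sums of $u_1,\dots,u_{k+1}$ contain $[h,u_{k+2}-1]$ and $u_{k+1}+[h,u_{k+1}-1]$. Since $u_{k+2}-1\ge u_{k+1}+h-1$, there is no integer gap between these, and
$$M_{k+1}\ge2u_{k+1}-1\ge u_{k+2}+h-1,$$
the last step because $u_{k+2}\le\frac32u_{k+1}$ and $h\le\frac12u_{k+1}$.

**Step (iv): the induction.** Let $j\ge k+1$ and $M_j\ge u_{j+1}+h-1$. Then $[h,M_j]\cup[h+u_{j+1},M_j+u_{j+1}]$ has no integer gaps, so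
$$M_{j+1}\ge M_j+u_{j+1}\ge2u_{j+1}+h-1\ge u_{j+2}+h-1 .$$
So the hypothesis passes from $j$ to $j+1$, and it holds for all $j\ge k+1$. Moreover $U_{j+1}-M_{j+1}\le U_j-M_j$. Hence $M_j\ge U_j-c$ for all $j\ge k+1$, with $c=\max(0,U_{k+1}-M_{k+1})$.

Take $d_0=\max(h,c)$ and $j_0\ge k+1$ with $U_{j_0}\ge2d_0$. For $j\ge j_0$ we have $[d_0,U_j-d_0]\subset[h,M_j]$, and $(u_1,\dots,u_j)$ is $d_0$-full. $\square$

## 9. The families $V_p(n)$ are full

**Lemma 6.** Let $S$ be a finite set of primes $\ge5$ with $A(S)>2$, let $p\in S$, and suppose some $s\in S\setminus\{p\}$ has $p\nmid g:=s-\chi_p(s)$. Then there are $d,t_1$, depending on $S,p$ only, such that $V_p(n)$ is $d$-full for all $n=\prod_{r\in S}r^{t_r}$ with all $t_r\ge t_1$.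

*Proof.* Fix such an $s$. Apply Lemma 4 with $\chi=\chi_p|_S$, so $\chi(p)=0$. Its $W$ is then $W_p$ on integers whose prime factors all lie in $S$, and by (2) $V_p(n)=(W(e'))_{e'\mid n/p}$. Let $K,t_0,\delta$ be the constants of Lemma 4. Note
$$W(p^b)=p^b,\qquad W(p^bs^{i+1})=g\,p^bs^i\qquad(b,i\ge0).$$

**Step 1: a starting family.** The weights $W(p^bs^{i+1})$ are $g$ times the numbers of Lemma 5, so by themselves they reach only multiples of $g$. We add $g-1$ powers of $p$ to reach the other residues mod $g$; this is where $p\nmid g$ is used.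

Let $u_j,U_j,d_0,j_0$ be from Lemma 5 for $(p,s)$. For $1\le i\le g-1$ put $b_i=i\varphi(g)$. Since $\gcd(p,g)=1$, Euler's theorem gives $p^{b_i}\equiv1\bmod g$. Let $L=\sum_{i=1}^{g-1}p^{b_i}$ and
$$F_j=(gu_1,\dots,gu_j,\ p^{b_1},\dots,p^{b_{g-1}}).$$
These are the values of $W$ at distinct integers $e'$: the $gu$'s come from integers $p^bs^{i+1}$, the others from powers of $p$. Put $d=gd_0+L$ and note $|F_j|=gU_j+L$.

Claim: $F_j$ is $d$-full for all large $j$. For large $j$ we have $j\ge j_0$ and $|F_j|\ge2d$. Let $N$ be an integer with $d\le N\le|F_j|-d=g(U_j-d_0)$, and choose $k\in\{0,\dots,g-1\}$ with $k\equiv N\bmod g$. Then $N-(p^{b_1}+\dots+p^{b_k})\equiv N-k\equiv0\bmod g$, and this number lies in $[gd_0,g(U_j-d_0)]$, since what we subtract is between $0$ and $L$. So it is $g$ times an integer in $[d_0,U_j-d_0]$, hence a subset sum of $gu_1,\dots,gu_j$ by Lemma 5. Therefore $N$ is a subset sum of $F_j$.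

**Step 2: extension to all of $V_p(n)$.** Fix $j$ such that $F_j$ is $d$-full and $|F_j|-2d\ge\max(K,2d/\delta)$. Fix $t_1\ge t_0+1$ so large that $F_j$ is a subfamily of $V_p(n)$ whenever all $t_r\ge t_1$. For such $n$ all exponents of $n/p$ are at least $t_0$, so Lemma 4 applies to $n/p$.

Add the remaining members of $V_p(n)$ to $F_j$ in nondecreasing order, and let $X$ be the current family when $v$ is about to be added. If $v\le|F_j|-2d$, then $v\le|X|-2d$. Otherwise $v>K$ and $v>2d/\delta$. All $W(e')<v$ with $e'\mid n/p$ are already in $X$: they were either in $F_j$ or added before $v$. So Lemma 4 gives $|X|\ge(1+\delta)v\ge v+2d$. In both cases $v\le|X|-2d$, and Lemma 3 keeps the family $d$-full with the same $d$. At the end, $V_p(n)$ is $d$-full. $\square$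

## 10. Assigning the divisors and choosing the signs: proof of Theorem B

**Step 1: constants, in the right order.** The order of choices matters, because the scale factors depend on $\tau$ but must not depend on $t$. Let $S=\{p_1,\dots,p_m\}$ and $P$ be as in Theorem B. By $(\ast)$, Lemma 6 applies to $(S,p_i)$ for each $i$; let its constants be $d_i,t^{(i)}$. It also applies to $(S\cup\{P\},P)$: we have $A(S\cup\{P\})>A(S)>2$, and any $s\in S$ satisfies $0<s-\chi_P(s)\le s+1<P$, so $P\nmid s-\chi_P(s)$. Let its constants be $d_P,t^*$. Fix $\tau\ge t^*$ with $T:=\tau+m$ even, and put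
$$a_i=P^{\tau+i-1}\bigl(P-\chi_{p_i}(P)\bigr)\qquad(1\le i\le m).$$
Now let $t$ be even with $t\ge t^*$ and, for all $i$, $t\ge t^{(i)}$, $t\ge a_i\varphi(a_i)$ and $\frac38p_i^{t-1}\ge d_i$; moreover let $2mP^{\tau+m}\le5^{t-1}$ and $4d_P\le5^{t-1}$. All sufficiently large even $t$ qualify. Put $Q=\prod_ip_i^t=R_S^{\,t}$ and $q=QP^T$.

**Step 2: the assignment.** This step decides which prime receives each divisor $1<e\mid q$.

* ($\alpha$) If $e\mid Q$, let $p(e)$ be the least prime factor of $e$.
* ($\beta$) If $e=P^{\tau+i}e'$ with $1\le i\le m$, $e'\mid Q$ and $p_i\mid e'$, let $p(e)=p_i$.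
* ($\gamma$) For all other $e$ (then $P\mid e$), let $p(e)=P$.

In all cases $p(e)\mid e$. The layer $\tau+i$ is the one given to $p_i$, and $\tau+m=T$, so all these layers consist of divisors of $q$.

**Step 3: balancing $p=p_i$.** We make the part ($\alpha$) divisible by $2a$, where $a=a_i$, and cancel it with the scaled copy ($\beta$).

Let $\mathcal A$ be the family of $w_p(e)$ for $e$ in ($\alpha$) with $p(e)=p$. It contains $p^0,p^1,\dots,p^{t-1}$, from $e=p,\dots,p^t$, and by the parity rule these are its only odd members. As $t$ is even, $\alpha:=|\mathcal A|$ is even. The elements of ($\beta$) assigned to $p$ contribute the weights $w_p(P^{\tau+i}e')=a\,w_p(e')$ with $p\mid e'\mid Q$, that is, $a\cdot V_p(Q)$. Let $\Delta=|V_p(Q)|$. Since $\mathcal A$ is a subfamily of $V_p(Q)$, we have $\alpha\le\Delta$; and $\Delta$ is even, because $V_p(Q)$ has exactly $t$ odd members. Also $p\nmid a$, since $p\ne P$ and $p\nmid P-\chi_p(P)$; and $a\ge P-1\ge4$.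

Let $k\in\{0,\dots,a-1\}$ with $k\equiv\alpha/2\bmod a$. Since $t\ge a\varphi(a)$, the exponents $0,\varphi(a),\dots,(a-1)\varphi(a)$ all lie in $[0,t-1]$. For $k$ of these exponents $b$, give the member $p^b$ of $\mathcal A$ the sign $-$, and give all other members the sign $+$. Since $p^b\equiv1\bmod a$ for each of them, the signed sum $N$ of $\mathcal A$ equals $\alpha$ minus twice a number congruent to $k$ mod $a$. So
$$N\equiv\alpha-2k\equiv0\pmod{2a},\qquad|N|\le\alpha\le\Delta .$$
Put $x=-N/a$. This is an even integer with $|x|\le\Delta/a\le\Delta/4$. So $\sigma=(\Delta-x)/2$ is an integer in $[\frac38\Delta,\frac58\Delta]$. Since $\Delta\ge p^{t-1}$, we have $\frac38\Delta\ge d_i$, so $\sigma\in[d_i,\Delta-d_i]$. By Lemma 6, $V_p(Q)$ is $d_i$-full, so $\sigma$ is a subset sum and $x=\Delta-2\sigma$ is a signed sum of $V_p(Q)$. Use these signs on ($\beta$). The total for $p$ in (4) is $N+ax=0$.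

**Step 4: balancing $P$.** Here the full layers absorb the leftovers. The elements assigned to $P$ are of two kinds.

* $e=P^je'$ with $1\le j\le\tau$ and $e'\mid Q$. Their weights form $V:=V_P(QP^\tau)$, which is $d_P$-full by Lemma 6, since $t,\tau\ge t^*$.
* $e=P^{\tau+i}e'$ with $1\le i\le m$ and $e'\mid Q/p_i^t$, with weights $P^{\tau+i-1}W_P(e')$.

Give all elements of the second kind the sign $+$; their total is
$$z=\sum_{i=1}^mP^{\tau+i-1}\sum_{e'\mid Q/p_i^t}W_P(e').$$
Parity: the odd weights are those with $e$ a power of $P$. There are $\tau$ of them in $V$ and $m$ among the second kind. So $|V|+z\equiv\tau+m=T\equiv0\bmod2$.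

Size: for $r\in S$ let $D_r=\sum_{a=0}^tW_P(r^a)$. Then $D_r\ge W_P(r^t)=r^{t-1}(r-\chi_P(r))\ge r^{t-1}\ge5^{t-1}$. The elements with $j=1$ alone give $|V|\ge\sum_{e'\mid Q}W_P(e')=\prod_{r\in S}D_r$. The inner sum in $z$ is $\prod_{r\in S,\ r\ne p_i}D_r\le5^{-(t-1)}\prod_{r\in S}D_r$. Hence
$$z\le mP^{\tau+m}\,5^{-(t-1)}|V|\le\tfrac12|V|,\qquad|V|\ge5^{t-1}\ge4d_P .$$
So $\sigma=(|V|+z)/2$ is an integer in $[\frac12|V|,\frac34|V|]\subset[d_P,|V|-d_P]$, hence a subset sum of $V$. Therefore $-z=|V|-2\sigma$ is a signed sum of $V$. With these signs, the total for $P$ in (4) is $-z+z=0$.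

**Step 5: conclusion.** Every divisor $e>1$ of $q$ has received its prime and its sign, and (4) holds for all primes dividing $q$. By Lemma 1 the resulting $f$ has period $q$, $f(q)=0$, $f(n)=\pm1$ for $1\le n<q$, and a convergent series with $\sum f(n)/n=0$. This proves Theorem B, and with it Theorem A. $\blacksquare$

## 11. Prescribed divisors of the period, and even or odd counterexamples

**Corollary C.** (a) Every integer $N\ge1$ coprime to $6$ divides infinitely many periods $q$ of counterexamples. (b) If all primes dividing $N$ are $\equiv1\bmod4$, the counterexamples in (a) can be taken even: $f(q-n)=f(n)$. (c) If $3\nmid N$ and all primes dividing $N$ are $\equiv3\bmod4$, they can be taken odd: $f(q-n)=-f(n)$.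

*Proof.* **Choice of $S$.** We look for $S$ inside a prescribed set of primes. Let $\mathcal C$ be the set of all primes $\ge5$ in case (a), of all primes $\equiv1\bmod4$ in case (b), of all primes $\equiv3\bmod4$ other than $3$ in case (c). Let $s_0=\min\mathcal C$, which is $5,5,7$ respectively. By Dirichlet's theorem $\sum_{r\in\mathcal C}1/r=\infty$, and $A(S)\ge\prod_{r\in S}(1+\frac1r)\ge1+\sum_{r\in S}\frac1r$. So there is a finite $S_1\subset\mathcal C$ containing $s_0$ and the primes dividing $N$, with $A(S_1)>2$. By Dirichlet's theorem (modulus $4s_0$) pick a prime $s\in\mathcal C$ with $s\equiv2\bmod s_0$, and let $S=S_1\cup\{s\}$. Then $A(S)>2$ and $\min S=s_0$.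

**Condition $(\ast)$.** For $p\in S$, $p\ne s_0$, use $s_0$: the number $s_0-\chi_p(s_0)=s_0\mp1$ is even and positive, so each of its odd prime factors is at most $(s_0+1)/2<s_0<p$, and $p$ does not divide it. For $p=s_0$ use $s$: it differs from $s_0$ because $s\equiv2\bmod s_0$, and $s-\chi_{s_0}(s)\equiv2\mp1\not\equiv0\bmod s_0$, as $s_0\ge5$.

**Choice of $P$ and symmetry.** By Dirichlet's theorem (modulus $4R_S$) choose a prime $P\in\mathcal C$ with $P>\max S+1$ and $P\equiv2\bmod R_S$. Theorem B gives counterexamples with $q=R_S^{\,t}P^T$ for all large even $t$, and $N\mid q$ for $t$ large. This proves (a). These $f$ are of character type. For $1\le n<q$ with $g=\gcd(n,q)$ and $e=q/g$ we have $\gcd(q-n,q)=g$ and $(q-n)/g=e-n/g\equiv-n/g\bmod p(e)$, so $f(q-n)=\chi_{p(e)}(-1)f(n)$. All primes of $q$ lie in $\mathcal C$, so $\chi_{p(e)}(-1)$ is always $1$ in case (b) and always $-1$ in case (c). $\square$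

## 12. Baker's theorem: (4) is also necessary

Formula (3) shows that (4) suffices. For functions of character type it is also necessary, and then Lemma 2 applies. We recall the textbook facts.

* Baker's theorem: if logarithms $\log\lambda_1,\dots,\log\lambda_n$ of nonzero algebraic numbers are linearly independent over $\mathbb Q$, they are linearly independent over $\overline{\mathbb Q}$.
* The class number formula gives $\kappa_p\in\mathbb Q_{>0}$ with $L(1,\chi_p)=\kappa_p\pi/\sqrt p$ if $p\equiv3\bmod4$, and $L(1,\chi_p)=\kappa_p\log\eta_p/\sqrt p$ if $p\equiv1\bmod4$, where $\eta_p>1$ is the fundamental unit of $\mathbb Q(\sqrt p)$. For example, $\eta_5=(1+\sqrt5)/2$.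
* For distinct primes, the field generated by their square roots over $\mathbb Q$ has degree $2^k$, where $k$ is the number of primes. So the square roots are linearly independent over $\mathbb Q$, and their signs can be changed independently by automorphisms.

**Proposition D.** Let $q>1$ be odd, let $f$ be of character type with period $q$, and suppose $\sum f(n)/n=0$. Then (4) holds for every $p\mid q$; $q$ is a perfect square; the set of primes dividing $q$ satisfies $(\ast)$; in particular $3\nmid q$; and $q/\varphi(q)>2$.

*Proof.* Let $c_p=\sum_{p(e)=p}\varepsilon_eW_p(e)\in\mathbb Z$. By (3), $\sum_{p\mid q}c_pL(1,\chi_p)=0$. Only $c_p=0$ for all $p$ has to be shown: $c_p=p\sum_{p(e)=p}\varepsilon_ew_p(e)$, so this is (4), and Lemma 2 gives the rest.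

**Step 1: independence over $\mathbb Q$.** We show that $\pi i=\log(-1)$ and the $\log\eta_p$ ($p\mid q$, $p\equiv1\bmod4$) are linearly independent over $\mathbb Q$. Clear denominators in a relation, so that its coefficients are integers, and let $n_p$ be the coefficient of $\log\eta_p$. The real part gives $\prod_p\eta_p^{n_p}=1$. Fix $p_0$ and apply the automorphism of the compositum of the fields $\mathbb Q(\sqrt p)$ that changes only the sign of $\sqrt{p_0}$. It fixes $\eta_p$ for $p\ne p_0$, and it maps $\eta_{p_0}$ to its conjugate $\pm\eta_{p_0}^{-1}$, because a unit has norm $\pm1$. Dividing the two equations gives $\eta_{p_0}^{2n_{p_0}}=\pm1$. Since $\eta_{p_0}>1$, we get $n_{p_0}=0$. This holds for each $p_0$, and then the coefficient of $\pi i$ vanishes too.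

**Step 2: Baker's theorem.** By Step 1 and Baker's theorem, these numbers are linearly independent over $\overline{\mathbb Q}$. Write $\pi=\frac1i\cdot\pi i$. The relation $\sum c_pL(1,\chi_p)=0$ becomes
$$\sum_{p\equiv1(4)}\frac{c_p\kappa_p}{\sqrt p}\log\eta_p+\frac1i\Bigl(\sum_{p\equiv3(4)}\frac{c_p\kappa_p}{\sqrt p}\Bigr)\pi i=0$$
with algebraic coefficients. Hence $c_p=0$ for all $p\equiv1\bmod4$, and $\sum_{p\equiv3(4)}c_p\kappa_p/\sqrt p=0$. Since $1/\sqrt p=\sqrt p/p$ and the $\sqrt p$ are linearly independent over $\mathbb Q$, the remaining $c_p$ vanish as well. $\square$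

## 13. The constant $2$ is sharp

The radical of $q$ is the product of the distinct primes dividing $q$; for example, $5^2\cdot7^2$ has radical $35$.

**Corollary E.** Let $S$ be a finite set of primes $\ge5$ satisfying $(\ast)$. Then $A(S)>2$ if and only if for arbitrarily large primes $P$ there is a character-type counterexample whose period $q$ has radical $PR_S$.

*Proof.* If $A(S)>2$, use Theorem B with primes $P\equiv2\bmod R_S$, of which there are arbitrarily large ones by Dirichlet's theorem; the counterexamples it constructs are of character type, with $q=R_S^{\,t}P^T$.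

Conversely, suppose such counterexamples exist for arbitrarily large $P$. We have $A(S)\ne2$, since $\prod_{r\in S}r$ is odd and $2\prod_{r\in S}(r-1)$ is even. If $A(S)<2$, then for all large $P$ a period $q$ with radical $PR_S$ has $q/\varphi(q)=A(S)\frac P{P-1}<2$, contradicting Proposition D. So $A(S)>2$. $\square$
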